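
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Linear presentations of critical modules of GK-dimension~2\\ over quantum polynomial rings in three variables}


\begin{abstract}
Let $A$ be a three-dimensional Artin--Schelter regular algebra with three generators. It has been conjectured that every graded critical $A$-module of GK-dimension $2$ and multiplicity $d$ is, up to GK-equivalence and shift, the cokernel of an injective $d\times d$ matrix of linear forms. We show that this is false for every $d\ge 3$: over the homogenized Weyl algebra in characteristic $0$, the module $A/(y^{d-1}z-x^d)A$ is a counterexample. We determine all modules of projective dimension at most $1$ in its equivalence class; up to isomorphism and shift there are exactly $d$ of them, each generated by at most two elements. For $d\le 2$ we prove that the statement holds over every such algebra $A$.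
\end{abstract}

\section{The question and the answer}

\subsection*{Conventions}
Throughout, $k$ is an algebraically closed field and $A$ is a three-dimensional Artin--Schelter regular $k$-algebra with three generators. Thus $A$ is connected graded, generated by three elements of degree one, has global dimension $3$ and Hilbert series $(1-t)^{-3}$, and satisfies the Gorenstein condition: $\operatorname{Ext}^i_A(k,A)=0$ for $i\ne 3$, and $\operatorname{Ext}^3_A(k,A)\cong k$ up to shift, on both sides. Such an algebra is a noetherian domain \cite{ATV1,ATV2}. ``Module'' means finitely generated graded right module unless another side is mentioned or the module is visibly over an ungraded ring; homomorphisms preserve degree, and $X(n)$ is the shift, $X(n)_i=X_{n+i}$.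

Every module $X$ has a finite resolution by graded free modules of finite rank, so its Hilbert series $H_X(t)=\sum_n\dim X_n\,t^n$ has the form $p(t)/(1-t)^3$ with $p$ a Laurent polynomial. Hence $\dim X_n$ is a polynomial in $n$ for $n\gg0$. For $X\neq 0$ the GK-dimension of $X$ is the order of the pole of $H_X$ at $t=1$, and $\operatorname{GKdim}0=-\infty$. In particular $\operatorname{GKdim}X\le 1$ if and only if $\dim X_n$ is bounded, and $\operatorname{GKdim}X\le0$ if and only if $\dim X<\infty$. In a short exact sequence the GK-dimension of the middle term is the maximum of the other two. If $\operatorname{GKdim}X=2$, then $H_X=q(t)/(1-t)^2$ with $q$ a Laurent polynomial, and the positive integer $q(1)$ is the \emph{multiplicity} of $X$; equivalently, $\dim X_n=q(1)n+\text{const}$ for $n\gg 0$.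

A module $M$ of GK-dimension $n$ is \emph{critical} if $\operatorname{GKdim}M/L<n$ for every nonzero submodule $L$. Two modules of GK-dimension $n$ are \emph{GK-equivalent} if they are isomorphic in the quotient of the category of modules by its subcategory of modules of GK-dimension $\le n-1$; equivalently, if they are linked by a chain of homomorphisms, in either direction, whose kernels and cokernels have GK-dimension $<n$.

\subsection*{The question}
Let us say that $M'$ has a \emph{linear presentation of size $d$} if there is an exact sequence
\begin{equation}\label{eq:linear}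
0\longrightarrow A^d(-1)\longrightarrow A^d\longrightarrow M'\longrightarrow 0 .
\end{equation}
Then $H_{M'}=d/(1-t)^2$, so $M'$ has GK-dimension $2$ and multiplicity $d$. Among modules with these invariants, \eqref{eq:linear} is the simplest resolution one could hope for: a single $d\times d$ matrix of linear forms. For $d=1$ it describes the modules $A/\ell A$ with $0\ne\ell\in A_1$. Passing to a GK-equivalent module allows one to change $M$ in GK-dimension $\le1$, and one may hope that this freedom always suffices to reach \eqref{eq:linear}.

Let $(E,\sigma,\mathcal L)$ be the triple that Artin, Tate and Van den Bergh associate to $A$: a point scheme $E$, an automorphism $\sigma$ of $E$ and a line bundle $\mathcal L$ on $E$. It is proved in \cite{Source} that if $E$ is a smooth elliptic curve and $\sigma$ is a translation of infinite order, then every critical module of GK-dimension $2$ and multiplicity $d$ is GK-equivalent to a shift of a module with a linear presentation of size $d$. The authors conjecture that ``the hypotheses on the triple $(E,\sigma,\mathcal{L})$ are in fact unnecessary for the previous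 theorem to hold.'' We show that the conjecture is false. The assertion without hypotheses is correct in multiplicities $1$ and $2$, and it fails in every multiplicity $d\ge3$.

\subsection*{Results}

\begin{theorem}\label{thm:disproof}
Let $\operatorname{char}k=0$ and
\[
A=k\langle x,y,z\rangle/(yx-xy-z^2,\ zx-xz,\ zy-yz).
\]
This is a three-dimensional Artin--Schelter regular algebra with three generators. For $d\ge3$ put $f=y^{d-1}z-x^d$ and $M=A/fA$. Then $M$ is critical of GK-dimension $2$ and multiplicity $d$, and $M$ is not GK-equivalent to any shift of a module with a linear presentation of size $d$.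
\end{theorem}

\begin{theorem}\label{thm:class}
Let $A,f,M$ be as in Theorem~\ref{thm:disproof}, but allow $d\ge2$. The modules of projective dimension $\le1$ that are GK-equivalent to a shift of $M$ are, up to isomorphism and shift, exactly the $d$ modules
\[
C_j=\operatorname{coker}\left(\begin{pmatrix}x^{d-j}&y^{d-1}\\-z&-x^j\end{pmatrix}:A(-(d-j))\oplus A(-(d-1))\to A\oplus A(-(d-1-j))\right),\quad 0\le j\le d-1 .
\]
They are pairwise non-isomorphic up to shift, and $C_0\cong A/fA$. In particular every module of projective dimension $\le1$ in the class is generated by at most two elements.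
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $A$ be any three-dimensional Artin--Schelter regular algebra with three generators, over any algebraically closed field. Every critical $A$-module of GK-dimension $2$ and multiplicity $d\in\{1,2\}$ is GK-equivalent to a shift of a module with a linear presentation of size $d$.
\end{theorem}

So the unconditional statement is true for $d=1,2$ and false for every $d\ge3$; the counterexamples are in characteristic $0$, and for $d\ge3$ we make no claim in positive characteristic. The case $d=2$ of Theorem~\ref{thm:class} shows what the passage to a GK-equivalent module can achieve: for $f=yz-x^2$ the module $A/fA$, being cyclic, has no linear presentation of size $2$, but the equivalent module $C_1$, with matrix $\left(\begin{smallmatrix}x&y\\-z&-x\end{smallmatrix}\right)$, does.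

\begin{remark}\label{rem:commutative}
The failure is not visible from the equation $f$ alone. Over the commutative ring $k[x,y,z]$ the cubic $f=y^2z-x^3$ causes no trouble. Indeed
\[
\det\begin{pmatrix}x&y&0\\0&x&-y\\z&0&x\end{pmatrix}=x^3-y^2z,
\]
so the cokernel $Q$ of this matrix has a linear presentation of size $3$, and it is a module over the domain $R=k[x,y,z]/(f)$ (multiply by the adjugate matrix). Since $\operatorname{GKdim}Q=2$, the module $Q$ is not torsion over $R$; choose a homogeneous element of some degree $a$ that is not torsion. It gives an injection $R(-a)\to Q$ of modules of multiplicity $3$, so the cokernel has GK-dimension $\le1$. Thus $R$ is GK-equivalent to a shift of $Q$. The noncommutativity of $A$ removes modules like $Q$ from the class of $A/fA$: by Theorem~\ref{thm:class}, a module of projective dimension $\le1$ in that class is determined up to isomorphism by its Hilbert polynomial, whereas $R$ and $Q$ have the same Hilbert polynomial $3n$ up to shift and are not isomorphic up to shift, since $R$ is cyclic and $Q$ needs three generators.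
\end{remark}

\subsection*{Plan}
Sections~\ref{sec:weyl}--\ref{sec:proofs} prove Theorems~\ref{thm:disproof} and~\ref{thm:class}. Inverting the central element $z$ turns the class of $M$ into one simple module $N$ over the Weyl algebra, and turns each module of projective dimension $\le 1$ in the class into a filtration of $N$. Section~\ref{sec:cubic} explains on the cubic why such a filtration has almost no freedom; Sections~\ref{sec:valuation} and~\ref{sec:rigidity} do this in general. Sections~\ref{sec:reduction} and~\ref{sec:conics} prove Theorem~\ref{thm:sharp} and do not depend on the earlier ones.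

\section{The homogenized Weyl algebra}\label{sec:weyl}

In Sections~\ref{sec:weyl}--\ref{sec:proofs}, $\operatorname{char}k=0$ and $A$ is the algebra of Theorem~\ref{thm:disproof}.

\begin{lemma}\label{lem:regular}
$A$ is a noetherian domain and is Artin--Schelter regular of dimension $3$ with three generators.
\end{lemma}

\begin{proof}
$A$ is the Ore extension $k[x,z][y;\delta]$ with $\delta(x)=z^2$, $\delta(z)=0$. Hence it is a noetherian domain with Hilbert series $(1-t)^{-3}$. The element $z$ is central and regular, and $B:=A/zA=k[x,y]$ is a commutative polynomial ring. By Rees' lemma $\operatorname{Ext}^i_A(k,A)\cong\operatorname{Ext}^{i-1}_B(k,B)$ up to shift, so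
\begin{equation}\label{eq:gorenstein}
\operatorname{Ext}^i_A(k,A)=0\quad(i\neq3),\qquad \operatorname{Ext}^3_A(k,A)\cong k\ \text{ up to shift}.
\end{equation}
For a connected graded algebra the global dimension is the projective dimension of $k$, and $\operatorname{pd}_Ak\le\operatorname{pd}_Bk+1=3$ by change of rings. By \eqref{eq:gorenstein} the global dimension is exactly $3$. Exchanging $x$ and $y$ identifies $A$ with its opposite algebra, so the same holds on the left.
\end{proof}

The hypothesis of \cite{Source} is far from satisfied here. Evaluating the left factors of the three relations at a point $(a:b:c)$ gives the linear forms $bx-ay-cz$, $cx-az$, $cy-bz$, whose coefficient matrix has determinant $-c^3$; so the point scheme is the triple line $z^3=0$.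

\subsection*{Inverting $z$}
The degree zero part of $A[z^{-1}]$ is generated by $xz^{-1}$ and $yz^{-1}$. We write $x,y$ for these elements as well and identify
\[
A[z^{-1}]_0=D:=k\langle x,y\rangle/(yx-xy-1),
\]
the Weyl algebra, with $k$-basis the monomials $x^iy^j$. For a module $X$ put
\[
X^\circ=X[z^{-1}]_0=\varinjlim\bigl(X_0\xrightarrow{\ z\ }X_1\xrightarrow{\ z\ }X_2\to\cdots\bigr).
\]
This is an exact functor to right $D$-modules. Multiplication by the appropriate power of the central unit $z$ gives $X(n)^\circ\cong X^\circ$, and $X[z^{-1}]\cong X^\circ[z,z^{-1}]$, where $z\in A$ acts in the obvious way and $x,y\in A$ act by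
\begin{equation}\label{eq:action}
(uz^i)x=(ux)z^{i+1},\qquad (uz^i)y=(uy)z^{i+1}\qquad(u\in X^\circ).
\end{equation}

Characteristic $0$ enters the proof of Theorems~\ref{thm:disproof} and~\ref{thm:class} through the following observation: \emph{a finite-dimensional right $D$-module is zero}, because taking traces in $yx-xy=1$ shows that its dimension is $0$ in $k$. (In characteristic $p>0$ this fails: on $k[t]/(t^p)$ let $y$ act as multiplication by $t$ and $x$ as $d/dt$.)

\begin{lemma}\label{lem:invariants}
Let $X$ and $Y$ be GK-equivalent modules of GK-dimension $2$.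
\begin{enumerate}
\item[(a)] $X^\circ\cong Y^\circ$.
\item[(b)] If the kernel of $z:X(-1)\to X$ has GK-dimension $\le1$, then so does the kernel of $z:Y(-1)\to Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\operatorname{GKdim}T\le1$, then $\dim T_n$ is bounded, so the direct limit $T^\circ$ is finite-dimensional, hence zero. By exactness, a homomorphism with kernel and cokernel of GK-dimension $\le1$ becomes an isomorphism under $(-)^\circ$.

(b) Put $K_X=\{u\in X:uz=0\}$, a submodule because $z$ is central. As $X$ and $Y$ are linked by a chain of homomorphisms in either direction, it suffices to consider a homomorphism $\varphi:X\to Y$ with kernel and cokernel of GK-dimension $\le1$, and to show that $\operatorname{GKdim}K_X\le1$ if and only if $\operatorname{GKdim}K_Y\le1$. Suppose $\operatorname{GKdim}K_Y\le1$. Since $\varphi(K_X)\subseteq K_Y$, the module $K_X$ is an extension of a submodule of $K_Y$ by a submodule of $\ker\varphi$, and $\operatorname{GKdim}K_X\le1$. Conversely suppose $\operatorname{GKdim}K_X\le1$ and let $U=\varphi^{-1}(K_Y)$. Then $Uz\subseteq\ker\varphi$, so multiplication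 by $z$ on $U$ has image of GK-dimension $\le1$ and kernel contained in $K_X$; hence $\operatorname{GKdim}U\le1$. Finally $K_Y/\varphi(U)$ embeds in $\operatorname{coker}\varphi$, so $\operatorname{GKdim}K_Y\le1$.
\end{proof}

\section{The cubic by hand}\label{sec:cubic}

Before the general argument we look at $d=3$, $f=y^2z-x^3$; the statements made here without proof are proved in Sections~\ref{sec:valuation} and~\ref{sec:rigidity}. We have $M^\circ=N:=D/(y^2-x^3)D$. Give $x$ weight $2$ and $y$ weight $3$, so that both terms of $y^2-x^3$ have weight $6$, while replacing $yx-xy$ by $1$ lowers weights by $5$. For $0\ne u\in N$ let $v(u)$ be the least weight of a representative of $u$ in $D$. Then $v(x^iy^j)=2i+3j$ and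
\[
v(ux)=v(u)+2,\qquad v(uy)=v(u)+3 .
\]
The values that occur are $S=\{0,2,3,4,5,\dots\}$, and $G_w=\{u:v(u)\le w\}\cup\{0\}$ has one dimension for each element of $S\cap[0,w]$. So $G_0=G_1=k\cdot1$, $G_2=\langle1,x\rangle$, $G_3=\langle1,x,y\rangle$, and $\dim G_w=w$ for $w\ge1$.

A module $M'$ on which $z$ is regular and for which $M'^\circ\cong N$ is the same thing as an increasing sequence of finite-dimensional subspaces $F_n\subset N$ with $F_nx+F_ny\subseteq F_{n+1}$ and union $N$, with equality $F_{n+1}=F_n+F_nx+F_ny$ for $n\gg0$ and $F_n=0$ for $n\ll0$: take $M'=\bigoplus F_nz^n$. For $M$ itself, $F_n$ is spanned by the $x^ay^b$ with $a+b\le n$, and one reads off $F_0=G_0$, $F_1=\langle1,x,y\rangle=G_3$, and $F_2=G_6$ from the values $0,2,3,4,5,6$. In general $F_n=G_{3n}$.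

\emph{Large degrees are forced.} As an example, let $F_n$ be spanned for $n\ge0$ by the elements $x\cdot x^ay^b$ with $a+b\le n$, so that $F_0=k\cdot x$. In the commutative ring $k[x,y]/(y^2-x^3)$ these would never produce the element $1$. Here $y^2x=xy^2+2y$ in $D$, and $y^2x=x^4$ in $N$, so
\[
xy^2=x^4-2y\quad\text{in }N .
\]
As $xy^2\in F_2$ and $x^4\in F_3$, we get $y\in F_3$. Then $yx=xy+1\in F_4$ and $xy\in F_1$ give $1\in F_4$. So $F_4$ contains elements with values $0$, $2$, $3$, and also with the values $2+(S\cap[0,12])=\{2,4,5,\dots,14\}$; since no value above $2+3\cdot4=14$ can occur, $F_4=G_{14}$. From there on $F_n=G_{3n+2}$. Simplicity of $N$ has this effect for any starting space: in large degrees $F_n=G_{j+3n}$ for some integer $j$.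

\emph{Small degrees are forced by projective dimension $1$.} Suppose $u\in N$ and $u,ux,uy\in F_{n+1}$, but $u\notin F_n$. Adjoining $uz^n$ to $M'$ yields a nonsplit extension of $k(-n)$ by $M'$. If $\operatorname{pd}M'\le1$, then $\operatorname{Ext}^1(k,M')=0$ by the Gorenstein condition, so this cannot happen. Hence $F_{n+1}$ determines $F_n$, and $F_n=G_{j+3n}$ for \emph{all} $n$.

\emph{Conclusion for the cubic.} A linear presentation of size $3$ requires the Hilbert function $3,6,9,\dots$ in degrees $0,1,2,\dots$ and $0$ in negative degrees. The nonzero terms of the sequences $(\dim G_{j+3n})_n$ are, up to shift,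
\[
1,3,6,9,\dots\ (j=0),\qquad 1,4,7,10,\dots\ (j=1),\qquad 2,5,8,11,\dots\ (j=2).
\]
Only $j=0$, shifted by one, has the required values in large degrees, and it has an unwanted $1$ in degree $-1$, coming from $G_0=k\cdot1$. The cause is that $1$ is missing from $S$: because of this gap $G_3$ has dimension $3$ instead of $4$, so the module reaches the value $3$ one degree too late.

\section{A valuation on a simple module over the Weyl algebra}\label{sec:valuation}

Let $d\ge2$, $f=y^{d-1}z-x^d$, $M=A/fA$ and $N=D/(y^{d-1}-x^d)D$. For $w\in\mathbb Z$ let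
\[
W_w=\operatorname{span}\{x^iy^j:(d-1)i+dj\le w\}\subset D .
\]
Since $y^jx^i=x^iy^j+\sum_{s\ge1}c_s\,x^{i-s}y^{j-s}$ with $c_s\in k$, this is a multiplicative filtration and its associated graded ring is the commutative polynomial ring $k[X,Y]$ on the symbols of $x$ and $y$. The symbol of $y^{d-1}-x^d$ is $\varphi=Y^{d-1}-X^d$; this is why the weights $d-1$ and $d$ were chosen. As $k[X,Y]$ is a domain, the symbol of a product is the product of the symbols, so the symbols of the elements of $(y^{d-1}-x^d)D$ span $\varphi\,k[X,Y]$. Let $G_w$ be the image of $W_w$ in $N$. Then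
\[
\operatorname{gr}N=\bigoplus_wG_w/G_{w-1}\cong k[X,Y]/(\varphi)\cong k[T^{d-1},T^d],\qquad X\mapsto T^{d-1},\ Y\mapsto T^d .
\]
The second map is clearly surjective. It is injective because $k[X,Y]/(\varphi)$ has the basis $X^iY^j$ with $i\ge0$, $0\le j\le d-2$, and the exponents $(d-1)i+dj$ of the images are distinct: such an exponent is congruent to $j$ modulo $d-1$, so it determines $j$ and then $i$.

Let $S\subset\mathbb Z_{\ge0}$ be the semigroup (with $0$) generated by $d-1$ and $d$. Clearly $G_w=0$ for $w<0$ and $\bigcup_wG_w=N$. For $0\ne u\in N$ let $v(u)$ be the least $w$ with $u\in G_w$. The description of $\operatorname{gr}N$ says that $\dim G_w/G_{w-1}$ is $1$ if $w\in S$ and $0$ otherwise. So $v$ takes values in $S$, every element of $S$ occurs, and $\dim G_w=\#(S\cap[0,w])$. In particular $1\ne0$ in $N$ and $G_0=k\cdot 1$. Since $k[T^{d-1},T^d]$ is a domain,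
\begin{equation}\label{eq:val}
v(ux)=v(u)+d-1,\qquad v(uy)=v(u)+d .
\end{equation}
For a subspace $L\subseteq N$ write $v(L)=\{v(u):0\ne u\in L\}$. Since the quotients $G_w/G_{w-1}$ have dimension at most $1$, a finite-dimensional $L$ satisfies $\dim L=\#v(L)$; so \emph{$L\subseteq L'$ with $v(L)=v(L')$ implies $L=L'$} for finite-dimensional subspaces.

\begin{lemma}\label{lem:semigroup}
\begin{enumerate}
\item[(a)] For $n\ge0$, $\ \{(d-1)i+dj:\ i,j\ge0,\ i+j\le n\}=S\cap[0,dn]$.
\item[(b)] $S$ contains every integer $\ge\kappa:=(d-1)(d-2)$. The number of positive integers not in $S$ is $g=\tfrac12(d-1)(d-2)$, and $\dim G_w=w+1-g$ for $w\ge\kappa$.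
\end{enumerate}
\end{lemma}

\begin{proof}
The numbers $(d-1)i+dj$ with $i,j\ge0$ and $i+j=c$ are the integers of the interval $I_c=[(d-1)c,dc]$, so $S$ consists of the integers in $\bigcup_{c\ge0}I_c$.

(a) The inclusion $\subseteq$ is clear. Let $w\in S$, $w\le dn$, say $w\in I_c$. If $c\le n$ we are done. If $c>n$, then $(d-1)n\le(d-1)c\le w\le dn$, so $w\in I_n$.

(b) The number of integers strictly between $I_c$ and $I_{c+1}$ is $(d-1)(c+1)-dc-1=d-2-c$ for $c\le d-2$, and for $c\ge d-2$ there are none. So $S$ contains all integers from the left end of $I_{d-2}$ on, which is $\kappa$, and $g=(d-2)+(d-3)+\dots+1$. The last statement follows from $\dim G_w=\#(S\cap[0,w])$.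
\end{proof}

\begin{lemma}\label{lem:critical}
The $D$-module $N$ is simple, $M^\circ\cong N$, and $z$ is regular on $M$. The module $M$ is critical of GK-dimension $2$ and multiplicity $d$.
\end{lemma}

\begin{proof}
\emph{$N$ is simple.} Let $0\ne L\subseteq N$ be a submodule and $w\in v(L)$. By \eqref{eq:val}, $v(L)\supseteq w+S$, and $S\setminus(w+S)$ is finite since $S$ contains all large integers. The dimension of $G_{w'}/(L\cap G_{w'})$ is the number of elements of $S\cap[0,w']$ not in $v(L)$, so it is bounded as $w'$ grows, and $N/L$ is finite-dimensional. Hence $N/L=0$. (This uses characteristic $0$.)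

\emph{$z$ is regular on $M$.} Let $hz=fh'$ in $A$. Modulo $z$ this reads $0=-x^d\bar h'$ in $k[x,y]$, so $h'=h''z$ and, cancelling $z$, $h=fh''$.

\emph{$M^\circ\cong N$.} By exactness $M^\circ=D/(fz^{-d})D$, and $fz^{-d}$ is the element $y^{d-1}-x^d$ of $D$.

\emph{$M$ is critical.} Since $A$ is a domain,
\[
H_M=\frac{1-t^d}{(1-t)^3}=\frac{1+t+\dots+t^{d-1}}{(1-t)^2},
\]
so $\operatorname{GKdim}M=2$ and the multiplicity is $d$. Let $0\ne L\subseteq M$. As $z$ is regular on $L$, we have $L^\circ\ne0$; so $L^\circ=M^\circ$ by simplicity, $(M/L)^\circ=0$, and therefore $(M/L)[z^{-1}]=0$. Since $M/L$ is finitely generated and $z$ is central, $M/L$ is killed by some $z^r$. It is a quotient of $M/Mz^r$, which is filtered by shifts of $M/Mz=k[x,y]/(x^d)$, a module of GK-dimension $1$. Hence $\operatorname{GKdim}M/L\le1$.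
\end{proof}

\section{Modules of projective dimension at most one}\label{sec:rigidity}

For $j\in\mathbb Z$ put
\[
\Gamma_j=\bigoplus_{n\in\mathbb Z}G_{j+dn}\,z^n\ \subset\ N[z,z^{-1}],
\]
where $N[z,z^{-1}]$ is a graded $A$-module by \eqref{eq:action}. Since the $G_w$ increase with $w$, \eqref{eq:val} shows that $\Gamma_j$ is an $A$-submodule. Multiplication by $z$ gives $\Gamma_{j+d}\cong\Gamma_j(1)$, and by Lemma~\ref{lem:semigroup}(b)
\begin{equation}\label{eq:hilbgamma}
\dim(\Gamma_j)_n=dn+j+1-g\qquad\text{for }n\gg0 .
\end{equation}

\begin{proposition}\label{prop:rigid}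
Let $M'$ be a module with $\operatorname{pd}M'\le1$ that is GK-equivalent to a shift of $M$. Then $M'\cong\Gamma_j$ for some $j\in\mathbb Z$.
\end{proposition}

\begin{proof}
Let $0\to P_1\to P_0\to M'\to0$ be a free resolution of finite rank. The hypothesis $\operatorname{pd}M'\le 1$ is used twice: to embed $M'$ in its localization (Step 1), and to descend from large degrees to all degrees (Step 4).

\emph{Step 1: $z$ is regular on $M'$.} The kernel of $z:M'(-1)\to M'$ is $\operatorname{Tor}_1^A(M',B)$, which the resolution computes as $\ker(P_1\otimes_AB\to P_0\otimes_AB)$. This is a submodule of a free module over the domain $B=k[x,y]$, so it is zero or has GK-dimension $2$. By Lemma~\ref{lem:critical}, $z$ is regular on every shift of $M$; so by Lemma~\ref{lem:invariants}(b) the kernel on $M'$ has GK-dimension $\le1$. Hence it is $0$.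

\emph{Step 2: filtrations.} By Step 1 and Lemma~\ref{lem:invariants}(a), $M'\subset M'[z^{-1}]\cong M'^\circ[z,z^{-1}]\cong N[z,z^{-1}]$. Write $M'=\bigoplus_nF_nz^n$. The subspaces $F_n\subset N$ are finite-dimensional, $F_n+F_nx+F_ny\subseteq F_{n+1}$, and $\bigcup F_n=N$. Since $M'$ is finitely generated and nonzero, there is $n_1$ with $F_{n_1}\ne0$ and $F_{n+1}=F_n+F_nx+F_ny$ for all $n\ge n_1$.

\emph{Step 3: large degrees.} Let $m=\max v(F_{n_1})=v(s)$ with $s\in F_{n_1}$, and put $j=m-dn_1$. We claim that $F_n=G_{j+dn}$ for $n\gg0$, that is, $F_{n_1+i}=G_{m+di}$ for $i\gg0$. By \eqref{eq:val}, the maximal value increases by at most $d$ in each step, so $F_{n_1+i}\subseteq G_{m+di}$. On the other hand $sx^ay^b\in F_{n_1+i}$ for $a+b\le i$, so \eqref{eq:val} and Lemma~\ref{lem:semigroup}(a) give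
\[
v(F_{n_1+i})\supseteq m+\bigl(S\cap[0,di]\bigr).
\]
This can miss only small values of $v(G_{m+di})=S\cap[0,m+di]$. These are supplied by $\bigcup F_n=N$: for $i\gg0$ we have $F_{n_1+i}\supseteq G_{m+\kappa}$. Now let $w\in S$ with $w\le m+di$. If $w\le m+\kappa$, then $w\in v(G_{m+\kappa})$. If $w>m+\kappa$, then $w-m>\kappa$ lies in $S\cap[0,di]$. In both cases $w\in v(F_{n_1+i})$. So $F_{n_1+i}\subseteq G_{m+di}$ have the same values and are equal.

\emph{Step 4: all degrees.} We show by descending induction that $F_n=G_{j+dn}$ for every $n$. Suppose $F_{n+1}=G_{j+d(n+1)}$. If $0\ne s\in F_n$, then $sy\in F_{n+1}$, so $v(s)+d\le j+d(n+1)$ and $s\in G_{j+dn}$. Conversely let $s\in G_{j+dn}$. Then $s,sx,sy\in G_{j+dn+d}=F_{n+1}$. Hence, for $M''=M'+sz^nA\subset N[z,z^{-1}]$, the quotient $M''/M'$ is $0$ or $k(-n)$. The exact sequence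
\[
\operatorname{Ext}^1_A(k,P_0)\to\operatorname{Ext}^1_A(k,M')\to\operatorname{Ext}^2_A(k,P_1)
\]
and \eqref{eq:gorenstein} give $\operatorname{Ext}^1_A(k,M')=0$, and likewise for shifts of $k$. If $M''\ne M'$, the extension would split, and $M''$ would contain a nonzero element killed by $z$, which is impossible in $N[z,z^{-1}]$. So $s\in F_n$.
\end{proof}

\section{Proofs of Theorems \ref{thm:disproof} and \ref{thm:class}}\label{sec:proofs}

\begin{proof}[Proof of Theorem \ref{thm:disproof}]
The assertions on $A$ and on the critical module $M$ are Lemmas~\ref{lem:regular} and~\ref{lem:critical}. Let $d\ge3$ and suppose that $M$ is GK-equivalent to a shift of a module $M'$ with a linear presentation of size $d$. Then $M'$ is GK-equivalent to a shift of $M$ and $\operatorname{pd}M'\le1$, so $M'\cong\Gamma_j$ for some $j$ by Proposition~\ref{prop:rigid}. From $H_{M'}=d/(1-t)^2$ we get $\dim M'_n=d(n+1)$ for $n\ge0$, and comparison with \eqref{eq:hilbgamma} gives $j=d-1+g$. But then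
\[
0=M'_{-1}\cong G_{j-d}=G_{g-1},
\]
while $g=\frac12(d-1)(d-2)\ge1$, so that $0\ne1\in G_0\subseteq G_{g-1}$. This is a contradiction.
\end{proof}

For $d=2$ we have $g=0$ and $G_{g-1}=G_{-1}=0$, and the contradiction disappears, as it must by Theorem~\ref{thm:sharp}.

\begin{proof}[Proof of Theorem \ref{thm:class}]
Let $0\le j\le d-1$, let $\Phi_j$ be the matrix in the theorem, and let $\varepsilon_1,\varepsilon_2$ be the generators of $C_j$, of degrees $0$ and $d-1-j$. The relations are
\begin{equation}\label{eq:rel}
\varepsilon_1x^{d-j}=\varepsilon_2z,\qquad \varepsilon_1y^{d-1}=\varepsilon_2x^j .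
\end{equation}
We show first that $C_j$ has the required properties, then that $C_j\cong\Gamma_j$.

\emph{$\operatorname{pd}C_j\le1$.} We show that $\Phi_j$ is injective. Let $x^{d-j}a+y^{d-1}b=0$ and $za+x^jb=0$. Multiply the first equation by the central element $z$ and substitute $za=-x^jb$. This gives $(-x^d+y^{d-1}z)b=fb=0$, so $b=0$; then $za=0$, so $a=0$.

\emph{$z$ is regular on $C_j$.} As in Step 1 of Proposition~\ref{prop:rigid}, the kernel of $z$ is the kernel of $\Phi_j\otimes B$, a matrix over $k[x,y]$ with determinant $-x^d\ne0$. So it is $0$.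

\emph{$C_j^\circ\cong N$, generated by $\varepsilon_1$.} With $z=1$ the first relation in \eqref{eq:rel} eliminates $\varepsilon_2=\varepsilon_1x^{d-j}$, and the second becomes $\varepsilon_1(y^{d-1}-x^d)=0$.

\emph{$C_j$ is GK-equivalent to $M$.} By \eqref{eq:rel}, $\varepsilon_1x^d=\varepsilon_2zx^j=\varepsilon_2x^jz=\varepsilon_1y^{d-1}z$. So $1\mapsto\varepsilon_1$ defines a map $A/fA\to C_j$. By the previous paragraph it becomes an isomorphism after inverting $z$, so it is injective, as $z$ is regular on $A/fA$. Its cokernel is $(A/(zA+x^jA))(-(d-1-j))=(k[x,y]/(x^j))(-(d-1-j))$, which has GK-dimension $\le1$ and dimension $j$ in each large degree. For $j=0$ the cokernel is zero, so $C_0\cong A/fA$.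

\emph{$C_j\cong\Gamma_j$.} Sending the generator of $A/fA$ to $1\in N$ embeds $A/fA$ in $N[z,z^{-1}]$, with image $\bigoplus_nF_nz^n$, where $F_n$ is spanned by the classes of $x^ay^b$ with $a+b\le n$ (so $F_n=0$ for $n<0$). These have values $(d-1)a+db\le dn$, and for $n\ge0$ all of $S\cap[0,dn]$ occurs by Lemma~\ref{lem:semigroup}(a); so $F_n=G_{dn}$ for all $n$ and $A/fA\cong\Gamma_0$. By \eqref{eq:hilbgamma} and the previous paragraph, $\dim(C_j)_n=dn+1-g+j$ for $n\gg0$. By Proposition~\ref{prop:rigid}, $C_j\cong\Gamma_{j'}$ for some $j'$, and \eqref{eq:hilbgamma} forces $j'=j$.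

Conversely, a module of projective dimension $\le1$ in the class is some $\Gamma_i$ with $i\in\mathbb Z$ by Proposition~\ref{prop:rigid}. Since $\Gamma_{i+d}\cong\Gamma_i(1)$, it is a shift of $\Gamma_j\cong C_j$ with $0\le j\le d-1$. Finally, the Hilbert polynomial of $C_j(n_0)$ has constant term congruent to $1-g+j$ modulo $d$, so the $C_j$ are pairwise non-isomorphic up to shift.
\end{proof}

Theorem~\ref{thm:class} gives a second proof of Theorem~\ref{thm:disproof}: a linear presentation of size $d$ is a minimal resolution, so its cokernel needs $d\ge3$ generators, whereas all modules of projective dimension $\le1$ in the class need at most two.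

\section{Reduction to projective dimension one}\label{sec:reduction}

From now on $A$ is an arbitrary three-dimensional Artin--Schelter regular algebra with three generators, and the characteristic of $k$ is arbitrary. Write $E^i(X)=\operatorname{Ext}^i_A(X,A)$, which exchanges left and right modules, and $X^\vee=E^0(X)$. Let $j(X)=\min\{i:E^i(X)\neq0\}$ for $X\ne0$. We use that $A$ is Auslander regular and Cohen--Macaulay \cite{Lev}: for nonzero left or right modules
\begin{equation}\label{eq:cm}
j(X)+\operatorname{GKdim}X=3,\qquad\text{and}\qquad j(E^i(X))\ge i\ \text{ if }E^i(X)\ne0 .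
\end{equation}
In particular $\operatorname{GKdim}E^i(X)\le3-i$. We also use that for $X\ne0$
\begin{equation}\label{eq:pd}
\operatorname{pd}X=\max\{i:E^i(X)\ne0\} .
\end{equation}
This is clear if $X$ is free. Otherwise let $P_s\to P_{s-1}$ be the last map of the minimal resolution, $s=\operatorname{pd}X\ge1$. Its entries lie in $A_{\ge1}$, so the dual map $P_{s-1}^\vee\to P_s^\vee$ is not surjective and $E^s(X)\ne0$.

A critical module $M$ of GK-dimension $2$ need not have projective dimension $1$. The following proposition removes this obstacle by replacing $M$ with its double dual $E^1(E^1(M))$.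

\begin{proposition}\label{prop:double}
Let $M$ be critical of GK-dimension $2$ and multiplicity $d$. There is a module $M^+\supseteq M$ with $M^+/M$ finite-dimensional and $\operatorname{pd}M^+\le1$. It is again critical of GK-dimension $2$ and multiplicity $d$, and it is GK-equivalent to $M$.
\end{proposition}

\begin{proof}
Let $L=E^1(M)$ and $M^+=E^1(L)$. By \eqref{eq:cm}, $j(M)=1$, so $M^\vee=0$ and $L\neq0$; and $j(L)\ge1$, so $L^\vee=0$. Choose an exact sequence $0\to\Omega\to P_0\to M\to0$ with $P_0$ free. Dualizing it gives
\begin{equation}\label{eq:dual}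
0\to P_0^\vee\to\Omega^\vee\to L\to0 .
\end{equation}

\emph{The module $\Omega^\vee$.} Let $Q_1\to Q_0\to\Omega\to0$ be a free presentation and let $T$ be the cokernel of $Q_0^\vee\to Q_1^\vee$. Then $0\to\Omega^\vee\to Q_0^\vee\to Q_1^\vee\to T\to0$ is exact, so $E^i(\Omega^\vee)\cong E^{i+2}(T)$ for $i\ge1$. Thus $E^2(\Omega^\vee)=E^3(\Omega^\vee)=0$, and $E^1(\Omega^\vee)\cong E^3(T)$ is finite-dimensional by \eqref{eq:cm}.

\emph{$\operatorname{pd}M^+\le1$.} By \eqref{eq:dual}, $E^i(L)$ embeds in $E^i(\Omega^\vee)=0$ for $i=2,3$, because $E^{i-1}(P_0^\vee)=0$. So $\operatorname{pd}L\le1$ by \eqref{eq:pd}. Dualizing a free resolution $0\to Q_1'\to Q_0'\to L\to0$ and using $L^\vee=0$, we obtain a free resolution $0\to Q_0'^\vee\to Q_1'^\vee\to M^+\to0$. Also $M^+\ne0$, since otherwise all $E^i(L)$ would vanish although $L\ne0$.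

\emph{The map $M\to M^+$.} Dualizing \eqref{eq:dual} gives the exact sequence
\[
0=L^\vee\to\Omega^{\vee\vee}\to P_0\to M^+\to E^1(\Omega^\vee)\to0 .
\]
By naturality of the map to the double dual, the composite $\Omega\to\Omega^{\vee\vee}\to P_0$ is the given inclusion. So $P_0\to M^+$ factors through $M=P_0/\Omega$, and we obtain a homomorphism $M\to M^+$ with finite-dimensional cokernel $E^1(\Omega^\vee)$. Suppose its kernel is nonzero. Since $M$ is critical, the image has GK-dimension $\le1$, so $\operatorname{GKdim}M^+\le1$ and $j(M^+)\ge2$ by \eqref{eq:cm}; but $\operatorname{pd}M^+\le1$ and $M^+\ne0$ imply $j(M^+)\le1$. So $M\to M^+$ is injective. In particular $M^+$ has GK-dimension $2$ and multiplicity $d$, and is GK-equivalent to $M$.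

\emph{$M^+$ is critical.} Let $0\ne U\subseteq M^+$. If $U\cap M\ne0$, then $M/(U\cap M)$ has GK-dimension $\le1$ and $M^+/M$ is finite-dimensional, so $\operatorname{GKdim}M^+/U\le1$. If $U\cap M=0$, then $U$ embeds in $M^+/M$, so it is finite-dimensional and contains a copy of some $k(n)$. But a free resolution $0\to P_1'\to P_0'\to M^+\to0$ gives an exact sequence
\[
\operatorname{Hom}(k(n),P_0')\to\operatorname{Hom}(k(n),M^+)\to\operatorname{Ext}^1(k(n),P_1'),
\]
whose outer terms vanish by the Gorenstein condition. So this case does not occur.
\end{proof}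

\begin{lemma}\label{lem:shape}
Let $0\to\bigoplus_{j=1}^{s}A(-b_j)\to\bigoplus_{i=1}^{r}A(-a_i)\to M^+\to0$ be the minimal resolution of a module of GK-dimension $2$, multiplicity $d$ and projective dimension $\le 1$, with $a_1\le\dots\le a_r$ and $b_1\le\dots\le b_s$. Then $r=s$, $\ d=\sum(b_i-a_i)$, and $b_i\ge a_i+1$ for all $i$. In particular $1\le r\le d$.
\end{lemma}

\begin{proof}
We have $H_{M^+}=\bigl(\sum t^{a_i}-\sum t^{b_j}\bigr)/(1-t)^3$. Since the pole at $t=1$ has order $2$, the numerator vanishes at $1$, so $r=s$; dividing the numerator by $1-t$ and setting $t=1$ gives $d=\sum b_i-\sum a_i$. Suppose $b_i\le a_i$ for some $i$. The entries in rows $\ge i$ and columns $\le i$ have degree at most $b_i-a_i\le0$, so they are zero by minimality. Hence the first $i$ columns map a free module of rank $i$ injectively into a free module of rank $i-1$, which contradicts the growth of Hilbert functions.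
\end{proof}

\section{Multiplicity one and two}\label{sec:conics}

\begin{proof}[Proof of Theorem \ref{thm:sharp}]
By Proposition~\ref{prop:double} we may replace $M$ by the critical module $M^+$ of projective dimension $\le1$. We use the notation of Lemma~\ref{lem:shape}.

\emph{$d=1$.} Then $r=1$ and $b_1=a_1+1$, and $M'=M^+(a_1)$ has a linear presentation of size $1$.

\emph{$d=2$, $r=2$.} Then $b_i=a_i+1$ for $i=1,2$. If $a_1=a_2$, the module $M'=M^+(a_1)$ has a linear presentation of size $2$. Suppose $a_1<a_2$. The $(2,1)$ entry of the matrix has degree $b_1-a_2\le0$, hence is $0$ by minimality. So, if $e_1$ is the first generator, $M^+/e_1A\cong(A/\ell A)(-a_2)$ with $\ell\in A_1$ the $(2,2)$ entry. As $\dim(A/\ell A)_n\ge\dim A_n-\dim A_{n-1}=n+1$, this quotient has GK-dimension at least $2$. Since $e_1$ is part of a minimal set of generators, $e_1\ne0$, and this contradicts criticality.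

\emph{$d=2$, $r=1$.} Then $b_1=a_1+2$, so up to shift $M^+=A/fA$ with $0\ne f\in A_2$. This is the main case. Here the given resolution is minimal but not linear, and we have to move to another module in the class. The idea is to find a point $p$ of the point scheme $E$ ``on the conic $f$'', and to use the submodule of $A/fA$ that ``vanishes at $p$''.

\medskip
\emph{Points.} Let $V=A_1$, so that $A$ is the quotient of the tensor algebra of $V$ by the ideal generated by a three-dimensional space of relations $R\subset V\otimes V$. For $p\in\mathbb P(V^*)$ let $\mathrm{ev}_p:V\otimes V\to V$ be evaluation of the first factor at $p$ (defined up to a nonzero scalar), and let $V_p\subset V$ be the two-dimensional space of forms vanishing at $p$; thus $\ker\mathrm{ev}_p=V_p\otimes V$. We use the following facts from \cite{ATV1}. As a set, $E=\{p:\operatorname{rk}(\mathrm{ev}_p|_R)\le2\}$. For $p\in E$ the rank is exactly $2$, and the unique point at which all forms in $\mathrm{ev}_p(R)$ vanish is $\sigma(p)$, which is again in $E$. That is,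
\begin{equation}\label{eq:sigma}
\mathrm{ev}_p(R)=V_{\sigma(p)}\qquad(p\in E).
\end{equation}

\emph{A point on the conic.} Let $\tilde f\in V\otimes V$ be a lift of $f$ and $\tilde R=R+k\tilde f$, of dimension $4$ since $f\ne0$ in $A$. We claim that $\dim\mathrm{ev}_p(\tilde R)\le2$ for some $p$. Evaluation restricted to $\tilde R$ is a linear map $V^*\to\operatorname{Hom}(\tilde R,V)$ into a $12$-dimensional space. If it is not injective, there is a $p$ with $\mathrm{ev}_p(\tilde R)=0$. If it is injective, its image is a linear plane in $\mathbb P^{11}$. The $3\times4$ matrices of rank $\le2$ form a closed subvariety of $\mathbb P^{11}$ of dimension $2(3+4-2)-1=9$, and since $2+9\ge11$ it meets the plane.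

Fix such a $p$. Then $\dim\mathrm{ev}_p(R)\le2$, so $p\in E$, and $\mathrm{ev}_p(R)$ already has dimension $2$. Hence $\mathrm{ev}_p(\tilde f)\in\mathrm{ev}_p(R)$, that is, $\tilde f\in R+V_p\otimes V$. With a basis $l_1,l_2$ of $V_p$ this says
\[
f=l_1m_1+l_2m_2\quad\text{in }A,\qquad m_1,m_2\in A_1 .
\]
Moreover $R\cap(V_p\otimes V)$, the kernel of $\mathrm{ev}_p|_R$, is one-dimensional. Let it be spanned by $\omega=l_1\otimes m_1'+l_2\otimes m_2'$.

\emph{The point module.} We claim that the sequence
\begin{equation}\label{eq:point}
0\to A(-2)\xrightarrow{\binom{m_1'}{m_2'}}A(-1)^2\xrightarrow{(l_1,l_2)}A\to A/V_pA\to0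
\end{equation}
is exact and $H_{A/V_pA}=1/(1-t)$. Since $\omega\in R$, the composite of the first two maps is zero, and the first map is injective because $A$ is a domain and $(m_1',m_2')\ne0$. Let $K$ be the kernel of $(l_1,l_2)$, so that $H_K\ge t^2H_A$ coefficientwise. Therefore
\[
H_{A/V_pA}=(1-2t)H_A+H_K\ \ge\ \frac{(1-t)^2}{(1-t)^3}=\frac1{1-t}.
\]
It remains to prove the opposite inequality; then equality holds throughout and $K$ is the image of $A(-2)$. We show that $\dim(A/V_qA)_n\le1$ for all $q\in E$ and all $n$, by induction on $n$, simultaneously for all $q$. For $n\le1$ this is clear. Let $u\in V\setminus V_q$, with class $\bar u$. Then $(A/V_qA)_{\ge1}=\bar uA$. In degree $2$, evaluation at $q$ gives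
\[
(A/V_qA)_2=(V\otimes V)/(R+V_q\otimes V)\cong V/\mathrm{ev}_q(R),
\]
and $\bar uw$ corresponds to a nonzero multiple of the class of $w\in V$. So $\bar uw=0$ for all $w\in\mathrm{ev}_q(R)=V_{\sigma(q)}$, by \eqref{eq:sigma}. Hence $(A/V_qA)_{\ge1}$ is a quotient of $(A/V_{\sigma(q)}A)(-1)$, and the induction hypothesis applies to $\sigma(q)\in E$.

\emph{The linear presentation.} Let $J=l_1A+l_2A$, which contains $f$, and put $X=J/fA$. By \eqref{eq:point}, $J$ is the quotient of $A(-1)^2$ by the submodule generated by the column $\binom{m_1'}{m_2'}$, and $f\in J$ is the image of $\binom{m_1}{m_2}$. Hence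
\[
X\cong\operatorname{coker}\left(\Psi=\begin{pmatrix}m_1&m_1'\\m_2&m_2'\end{pmatrix}:A(-2)^2\to A(-1)^2\right).
\]
Since $H_{A/fA}=(1-t^2)/(1-t)^3$ and $(A/fA)/X=A/V_pA$,
\[
H_X=\frac{1-t^2}{(1-t)^3}-\frac1{1-t}=\frac{2t-2t^2}{(1-t)^3}=H_{A(-1)^2}-H_{A(-2)^2},
\]
so $\Psi$ is injective. Thus $M'=X(1)$ has a linear presentation of size $2$. Finally $X\subset A/fA=M^+$ has cokernel $A/V_pA$ of GK-dimension $1$, so $M'$ is GK-equivalent to a shift of $M^+$, hence of $M$.
\end{proof}

For the homogenized Weyl algebra and $f=yz-x^2$ one may take $p=(0:1:0)$, with $V_p$ spanned by $l_1=x$ and $l_2=z$. Then $f=x(-x)+zy$, $\omega=x\otimes z-z\otimes x$ and $\Psi=\left(\begin{smallmatrix}-x&z\\y&-x\end{smallmatrix}\right)$. With generators $e_1,e_2$ its relations are $e_2y=e_1x$ and $e_1z=e_2x$; putting $\varepsilon_1=e_2$ and $\varepsilon_2=e_1$ one recovers, up to shift, the module $C_1$ of Theorem~\ref{thm:class}.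

\begin{thebibliography}{9}

\bibitem{ATV1} M. Artin, J. Tate, M. Van den Bergh, \emph{Some algebras associated to automorphisms of elliptic curves}.

\bibitem{ATV2} M. Artin, J. Tate, M. Van den Bergh, \emph{Modules over regular algebras of dimension 3}.

\bibitem{Lev} Levasseur, \emph{Some properties of non-commutative regular graded rings}, Glasgow Math. J. \textbf{34} (1992).

\bibitem{Source} \emph{Presentation of critical modules of GK-dimension 2 over elliptic algebras}, \texttt{http://www.ams.org/journals/proc/1999-127-06/\allowbreak S0002-9939-99-04717-6/S0002-9939-99-04717-6.pdf}.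

\end{thebibliography}

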